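
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Toeplitz Words with One Hole and Polynomial Maximal Pattern Complexity}


\begin{abstract}
We show that there are Toeplitz words with one hole whose maximal pattern complexity grows polynomially with degree greater than $1$. An explicit two-letter example has $1+k+\binom k2\le p^*_\alpha(k)\le\frac12(k^2+13k-10)$ for all $k\ge1$. We also prove that, for every real $s>1$, growth of order $k^s$ can be read off from a counting function of the finite words that define the Toeplitz word, and that over two letters every integer degree $d\ge2$ and every real exponent $s\ge2$ occurs.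
\end{abstract}

\section{The question and the results}

\subsection{Maximal pattern complexity}

Let $\mathbb A$ be a finite alphabet with $a=|\mathbb A|\ge2$ letters, let $\mathbb N=\{0,1,2,\dots\}$, and let $\alpha=\alpha(0)\alpha(1)\alpha(2)\cdots\in\mathbb A^{\mathbb N}$. A \emph{$k$-window} is a set $\tau=\{\tau_0<\dots<\tau_{k-1}\}\subset\mathbb N$. If we slide it along $\alpha$, we see the words
\[
\alpha[n+\tau]=\alpha(n+\tau_0)\alpha(n+\tau_1)\cdots\alpha(n+\tau_{k-1}),\qquad n=0,1,2,\dots .
\]
Let $p_\alpha(\tau)$ be the number of different words seen. The \emph{maximal pattern complexity} of $\alpha$ is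
\[
p^*_\alpha(k)=\sup_\tau p_\alpha(\tau)\qquad(k=1,2,\dots),
\]
the supremum being over all $k$-windows. It is attained, since it is the supremum of a set of integers bounded by $a^k$. The usual complexity allows only windows of consecutive positions; here the observer may choose the positions, and $p^*_\alpha(k)$ measures how much can be distinguished by $k$ well-chosen positions. For an eventually periodic word with preperiod $m$ and period $p$ it is at most $m+p$. At the other extreme it can be $a^k$.

Over two letters there is a known dichotomy: either $p_\alpha^*(k)\le\sum_{i=0}^{n-1}\binom ki$ for all $k\ge1$ and some $n\ge1$, or $p_\alpha^*(k)=2^k$ for all $k\ge1$. So, short of the maximum, the growth is at most polynomial, and it is natural to ask which polynomial orders occur in a given class of words. We say that $p_\alpha^*$ \emph{increases in a polynomial order with degree $d$} ($d$ a positive integer) if there are constants $0<c\le C$ with $ck^d\le p^*_\alpha(k)\le Ck^d$ for all sufficiently large $k$.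

\subsection{Toeplitz words with one hole}

Let $?\notin\mathbb A$ be a new symbol, called a \emph{hole}. For $n\ge1$ let $\eta^{(n)}$ be a finite word over $\mathbb A\cup\{?\}$ that contains exactly one $?$ and at least one letter of $\mathbb A$, and let $\xi^{(n)}=(\eta^{(n)})^\infty$ be its infinite repetition. If $\xi$ has infinitely many holes, $\xi\triangleleft\zeta$ denotes the word obtained from $\xi$ by replacing its $i$-th hole (counted from $i=0$) by $\zeta(i)$, for every $i\ge0$. This operation is associative. We assume that infinitely many $\eta^{(n)}$ begin with a letter of $\mathbb A$. Then every position of $\xi^{(1)}\triangleleft\cdots\triangleleft\xi^{(n)}$ is eventually filled by a letter, and the coordinatewise limit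
\[
\alpha=\xi^{(1)}\triangleleft\xi^{(2)}\triangleleft\xi^{(3)}\triangleleft\cdots\in\mathbb A^{\mathbb N}
\]
exists. It is called a \emph{Toeplitz word with one hole}. (The assumption is needed: if all but finitely many $\eta^{(n)}$ begin with $?$, the first hole stops moving and is never filled.)

If $\eta^{(1)}=\eta^{(2)}=\cdots$, it is known that $p^*_\alpha(k)/k$ converges to a finite limit, so the growth is at most linear. On the other hand, it is known that some Toeplitz word with one hole over two letters has $p_\alpha^*(k)=2^k$ for all $k$. The following question was posed in \cite{toeplitz}: \emph{is there a Toeplitz word with one hole whose maximal pattern complexity increases in a polynomial order with degree $>1$?} The answer is yes, already for two letters and degree $2$.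

\begin{theorem}\label{thm:quad}
Let $\alpha\in\{0,1\}^{\mathbb N}$ be the Toeplitz word with one hole defined by the words $\eta^{(n)}$ of length $3^{n+1}$,
\[
\eta^{(n)}(i)=\begin{cases}1,& i=3^m-1\ \ (1\le m\le n),\\ ?,& i=3^{n+1}-1,\\ 0,&\text{otherwise}\end{cases}\qquad(0\le i<3^{n+1},\ n\ge1).
\]
Then for all $k\ge1$
\[
1+k+\binom k2\ \le\ p_\alpha^*(k)\ \le\ \frac{k^2+13k-10}2 .
\]
Hence $p_\alpha^*$ increases in a polynomial order with degree $2$.
\end{theorem}

The reason is a comparison between $\alpha$ and the single words $\eta^{(n)}$. Let $q_n\ge2$ be the length of $\eta^{(n)}$ and $r_n$ the position of its hole. We read $\eta^{(n)}$ cyclically, starting from the hole: define $c_n:\mathbb Z/q_n\to\mathbb A\cup\{?\}$ by $c_n(i)=\eta^{(n)}(r_n+i\bmod q_n)$, so that $c_n(i)=\,?$ if and only if $i=0$. For $W\subset\mathbb Z/q_n$ let $N_n(W)$ be the number of distinct functions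
\[
W\to\mathbb A,\qquad w\mapsto c_n(w-v),\qquad\text{where } v \text{ runs over } (\mathbb Z/q_n)\setminus W .
\]
Because $v\notin W$, the hole is never seen. Put
\begin{equation}\label{eq:g}
g_n(k)=\max_{W\subset\mathbb Z/q_n,\ |W|=k}N_n(W)\quad(\text{and }g_n(k)=0\text{ if }k>q_n),\qquad g(k)=\sup_{n\ge1}g_n(k)\le a^k .
\end{equation}
Thus $g(k)$ depends only on the finite words $\eta^{(n)}$, and it counts patterns that come from one level of the construction only. Note that $g_n(k)\le q_n$.

For $s>0$ we write $f(k)\asymp k^s$ if there are constants $0<c\le C$ with $ck^s\le f(k)\le Ck^s$ for all large $k$.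

\begin{theorem}\label{thm:crit}
Let $\alpha$ be any Toeplitz word with one hole, and let $g$ be the function defined in \eqref{eq:g}. For every real $s>1$,
\[
p^*_\alpha(k)\asymp k^s\quad\Longleftrightarrow\quad g(k)\asymp k^s .
\]
If the lengths $q_n$ are bounded, then $p^*_\alpha(k)=O(k)$.
\end{theorem}

So superlinear polynomial growth requires unbounded lengths, and it is then a question about single words.

\begin{theorem}\label{thm:exponents}
\begin{enumerate}
\item[(a)] For every integer $d\ge2$ there is a Toeplitz word with one hole over $\{0,1\}$ such that for all $k\ge1$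
\[
\sum_{i=0}^d\binom ki\le p_\alpha^*(k)=\frac{k^d}{d!}+O(k^{d-1}).
\]
\item[(b)] For every real $s\ge2$ there is a Toeplitz word with one hole over $\{0,1\}$ with $p^*_\alpha(k)\asymp k^s$.
\end{enumerate}
\end{theorem}

\subsection{The idea for a window of three positions}\label{sec:idea}

Take the word $\eta^{(3)}$ of Theorem~\ref{thm:quad}. It has length $81$ and its hole is last, so $c_3(i)=\eta^{(3)}(i-1)$. Thus $c_3$ equals $1$ on $E=\{3,9,27\}\subset\mathbb Z/81$, has its hole at $0$, and is $0$ elsewhere. For $v\notin W$ the pattern $w\mapsto c_3(w-v)$ is the indicator function of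
\[
T_v=W\cap(v+E).
\]
So we are counting the traces on $W$ of the translates of $E$. Let $W=\{-3,-9,-27\}$. To decide whether $w\in T_v$ we look for $w-v$ in $E$:
\begin{align*}
-v&=12:& (9,\,3,\,-15)&& T_v&=\{-3,-9\};& -v&=6:& (3,\,-3,\,-21)&& T_v&=\{-3\};\\
-v&=30:& (27,\,21,\,3)&& T_v&=\{-3,-27\};& -v&=18:& (15,\,9,\,-9)&& T_v&=\{-9\};\\
-v&=36:& (33,\,27,\,9)&& T_v&=\{-9,-27\};& -v&=54:& (51,\,45,\,27)&& T_v&=\{-27\};\\
-v&=1:& (-2,\,-8,\,-26)&& T_v&=\emptyset.
\end{align*}
Here the brackets list $w-v$ for $w=-3,-9,-27$; the negative entries are $66,78,60,72,79,73,55$ modulo $81$ and do not lie in $E$. The shifts are the sums $-v=e+e'$ and $-v=2e$ with $e,e'\in E$, together with $-v=1$, and none of these $v$ is in $W$. We see all subsets of $W$ with at most two elements: $7=1+3+3$ patterns.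

Why not more? The sums of two elements of $\{3,9,27\}$, repetition allowed, are all different modulo $81$. Therefore two points of $W$ lie on at most one translate of $E$, just as two points lie on at most one line. This holds for every $W$, so a $k$-point set $W$ can have at most $\binom k2$ traces with two or more elements. The same argument works for every $\eta^{(n)}$, and the level count is quadratic, from above and from below.

To see these patterns in $\alpha$, note that after two levels the unfilled positions form an arithmetic progression with difference $9\cdot27=243$, into which the third level inserts the word $\xi^{(3)}$. Hence the window $243\cdot\{0,18,24\}$, a translate of $243\cdot\{-27,-9,-3\}$, sees all seven patterns in $\alpha$.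

What remains is to show that the infinitely many levels together do not produce a larger order of growth than one level. Section~\ref{sec:levels} provides the comparison for all Toeplitz words with one hole. Theorem~\ref{thm:quad} is proved in Section~\ref{sec:quad}, Theorem~\ref{thm:crit} in Section~\ref{sec:crit}. For Theorem~\ref{thm:exponents}, in Section~\ref{sec:exponents}, we need sets $E$ whose translates trace out a prescribed family of $d$-element sets and little else.

\section{Splitting a window level by level}\label{sec:levels}

In this section $\alpha$ is any Toeplitz word with one hole.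

\subsection{Where the letters come from}

Put $Q_0=1$, $Q_n=q_1\cdots q_n$, $h_0=0$ and $h_n=h_{n-1}+r_nQ_{n-1}$. Since $r_n\le q_n-1$, induction gives $0\le h_n<Q_n$. The $i$-th hole of $\xi^{(1)}\triangleleft\cdots\triangleleft\xi^{(n)}$ is at $h_n+Q_ni$. Indeed, if this holds for $n-1$ (for $n-1=0$ every position is a hole), then the hole at $h_{n-1}+Q_{n-1}i$ is filled by $\xi^{(n)}(i)$, which is $?$ if and only if $i=r_n+q_nj$ with $j\ge0$, and $h_{n-1}+Q_{n-1}(r_n+q_nj)=h_n+Q_nj$. So the positions that are unfilled after level $n$ form one residue class,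
\[
R_n=\{x\in\mathbb N: x\equiv h_n \bmod Q_n\},\qquad \mathbb N=R_0\supset R_1\supset R_2\supset\cdots,
\]
and the positions in $R_{n-1}\setminus R_n$ are filled at level $n$. For these,
\begin{equation}\label{eq:letter}
\alpha(x)=\xi^{(n)}\Big(\frac{x-h_{n-1}}{Q_{n-1}}\Big)=c_n\Big(\frac{x-h_n}{Q_{n-1}}\bmod q_n\Big)\qquad(x\in R_{n-1}\setminus R_n),
\end{equation}
because $(x-h_{n-1})/Q_{n-1}=r_n+(x-h_n)/Q_{n-1}$.

The difficulty is that the positions of one shifted window are filled at different levels. We therefore follow those shifts for which nothing is filled before a given level. For a finite nonempty set $S\subset\mathbb N$ that lies in one residue class mod $Q_n$, let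
\[
P_n(S)=\{(\alpha(x+s))_{s\in S}:\ x\in\mathbb N,\ x+s\equiv h_n\bmod Q_n\text{ for all }s\in S\}.
\]
These are the patterns seen when the whole shifted set lies in $R_n$. Clearly $|P_0(\tau)|=p_\alpha(\tau)$ for every window $\tau$.

\begin{lemma}\label{lem:split}
Let $n\ge1$ and let $S$ lie in one residue class mod $Q_{n-1}$. Fix $s_0\in S$ and for $w\in\mathbb Z/q_n$ put
\[
S_w=\{s\in S:(s-s_0)/Q_{n-1}\equiv w\bmod q_n\},\qquad W=\{w:S_w\ne\emptyset\}.
\]
Then each $S_w$ with $w\in W$ lies in one residue class mod $Q_n$, and $P_{n-1}(S)$ consists exactly of the following functions on $S$: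
\begin{enumerate}
\item[(i)] for each $v\notin W$, the function equal to $c_n(w-v)$ on $S_w$ for every $w\in W$;
\item[(ii)] for each $v\in W$, all functions that equal $c_n(w-v)$ on $S_w$ for $w\in W\setminus\{v\}$ and whose restriction to $S_v$ belongs to $P_n(S_v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first statement is clear from the definition of $S_w$. Let $x\in\mathbb N$ with $x+s\equiv h_{n-1}\bmod Q_{n-1}$ for all $s\in S$. Since $h_n\equiv h_{n-1}\bmod Q_{n-1}$, the number $(h_n-s_0-x)/Q_{n-1}$ is an integer; let $v\in\mathbb Z/q_n$ be its class. For $s\in S_w$,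
\[
\frac{x+s-h_n}{Q_{n-1}}=\frac{s-s_0}{Q_{n-1}}-\frac{h_n-s_0-x}{Q_{n-1}}\equiv w-v\pmod{q_n}.
\]
If $w\ne v$, then $x+s\in R_{n-1}\setminus R_n$ and $\alpha(x+s)=c_n(w-v)$ by \eqref{eq:letter}. If $w=v$, then $x+s\equiv h_n\bmod Q_n$. As $x$ runs over the nonnegative integers of its class mod $Q_{n-1}$, every $v\in\mathbb Z/q_n$ occurs. If $v\notin W$, we get the single function in (i). Let $v\in W$. By the displayed congruence, the $x$ that give $v$ are exactly the $x\in\mathbb N$ with $x+s\equiv h_n\bmod Q_n$ for all $s\in S_v$; any such $x$ automatically satisfies $x+s\equiv h_{n-1}\bmod Q_{n-1}$ for all $s\in S$, because $S$ lies in one class mod $Q_{n-1}$. So the restrictions to $S_v$ are exactly the elements of $P_n(S_v)$.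
\end{proof}

This is where the single hole enters: for a given shift at most one part $S_v$ stays unfilled, while the pattern on all other parts is determined by $v$. The contributions of the parts are therefore added. With several holes per word, several parts could stay unfilled together, and their patterns could be combined.

\subsection{Comparison with the level count}

One point needs care. A set $S$ may go unsplit through many levels before its elements are separated, and a naive count would pay something at each of these levels. But while $S$ is unsplit, all that a level can contribute is a \emph{constant} pattern, and there are only $a$ of those. So we count the non-constant patterns: let $P'_n(S)$ be the set of non-constant elements of $P_n(S)$, so that $|P_n(S)|\le a+|P'_n(S)|$.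

\begin{proposition}\label{prop:compare}
For every $k\ge1$ we have $g(k)\le p_\alpha^*(k)$. Moreover, for every $k$-window $\tau$ there are integers $m_1,\dots,m_r\ge1$ (with $r=0$ if $k=1$) such that $\sum_{i=1}^r m_i=k-1$ and
\begin{equation}\label{eq:compare}
p_\alpha(\tau)\ \le\ a+\sum_{i=1}^r\big(g(m_i+1)+a(m_i+1)\big)\ \le\ 2ak+\sum_{i=1}^r g(m_i+1).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Lower bound.} Let $W\subset\mathbb Z/q_n$ with $|W|=k$, and let $S=\{Q_{n-1}\tilde w:w\in W\}$, where $\tilde w\in\{0,\dots,q_n-1\}$ represents $w$. Then $S$ is a $k$-window in one class mod $Q_{n-1}$. Lemma~\ref{lem:split}, applied to $S$ with any reference point $s_0$, produces a translate of $W$ and parts $S_w$ with one element each. Translating $W$ does not change $N_n(W)$, because $v$ can be translated too. The functions in (i) give $p_\alpha(S)\ge|P_{n-1}(S)|\ge N_n(W)$. Taking the maximum over $W$ and the supremum over $n$ gives $p_\alpha^*(k)\ge g(k)$.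

\emph{Upper bound.} We claim: if $S$ lies in one class mod $Q_n$ and $|S|=k$, then there is a finite family (empty if $k=1$) of integers $m_i\ge1$ with $\sum m_i=k-1$ and
\[
|P'_n(S)|\le\sum_i\big(g(m_i+1)+a(m_i+1)\big).
\]
We use induction on $k$, for all $n$ simultaneously. For $k=1$ every pattern is constant and $P'_n(S)=\emptyset$. Let $k\ge2$. Since $Q_m\to\infty$, there is a least $n'>n$ such that $S$ does not lie in one class mod $Q_{n'}$.

Suppose $n<m<n'$. Then $S$ lies in one class mod $Q_m$, so Lemma~\ref{lem:split} at level $m$ has $|W|=1$: the functions in (i) are constant on $S$, and those in (ii) are the elements of $P_m(S)$. Hence $P'_{m-1}(S)\subset P'_m(S)$. Altogether $P'_n(S)\subset P'_{n'-1}(S)$.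

At level $n'$ the set $S$ splits into $j=|W|\ge2$ parts $S_v$. The functions in (i) number $N_{n'}(W)\le g(j)$, and each $v\in W$ contributes $|P_{n'}(S_v)|$ functions in (ii), so
\[
|P'_{n'-1}(S)|\le g(j)+\sum_{v\in W}|P_{n'}(S_v)|\le g(j)+aj+\sum_{v\in W}|P'_{n'}(S_v)|.
\]
Each $S_v$ has fewer than $k$ elements and lies in one class mod $Q_{n'}$, and we apply the induction hypothesis to it. The required numbers are $j-1$ together with the numbers belonging to all the $S_v$; their total is $(j-1)+\sum_{v}(|S_v|-1)=k-1$. This proves the claim.

For $n=0$ and $S=\tau$ the claim and $p_\alpha(\tau)\le a+|P'_0(\tau)|$ give the first inequality in \eqref{eq:compare}. The second follows from $m_i+1\le2m_i$, since then $a+a\sum(m_i+1)\le a+2a(k-1)\le2ak$.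
\end{proof}

In other words, the splitting of $\tau$ is a tree with $k$ leaves, in which every internal vertex has $j\ge2$ children and is given the weight $j-1$; the weights add up to $k-1$, whatever the tree. What makes \eqref{eq:compare} effective is the inequality
\begin{equation}\label{eq:power}
\sum_i m_i^s\le\Big(\sum_i m_i\Big)^s=(k-1)^s\qquad(s\ge1,\ m_i\ge 1),
\end{equation}
which follows from $m_i^s\le m_i(\sum_l m_l)^{s-1}$. Thus an upper bound of order $k^s$, $s\ge1$, for the level count $g$ passes to $p_\alpha^*$ with another constant.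

\section{An explicit word of quadratic growth}\label{sec:quad}

In this section and in Section~\ref{sec:exponents} we have $\mathbb A=\{0,1\}$, so $a=2$. If $c_n$ is $1$ exactly on $E\subset(\mathbb Z/q_n)\setminus\{0\}$, we put, for $W\subset\mathbb Z/q_n$ and every $v\in\mathbb Z/q_n$,
\[
T_v=\{w\in W:w-v\in E\}=W\cap(v+E).
\]
For $v\notin W$ the function $w\mapsto c_n(w-v)$ on $W$ is the indicator function of $T_v$, so $N_n(W)$ is the number of distinct sets $T_v$ with $v\notin W$.

\begin{proof}[Proof of Theorem~\ref{thm:quad}]
Each $\eta^{(n)}$ has one hole and begins with $0$, so the hypotheses hold. Here $q_n=3^{n+1}$ and $r_n=q_n-1$, so $c_n(i)=\eta^{(n)}(i-1)$, with $i-1$ taken modulo $q_n$. Thus $c_n=1$ exactly on $E=\{3^1,\dots,3^n\}\subset\mathbb Z/q_n$. We use the following fact.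

\smallskip
(S) \emph{If $e,e',f,f'\in\{3^1,\dots,3^n\}$ and $e+e'\equiv f+f'\bmod q_n$, then $\{e,e'\}=\{f,f'\}$ as multisets.}

\smallskip\noindent
Indeed, both sums are at most $2\cdot3^n<q_n$, so they are equal as integers, and the base-$3$ expansion of such a sum has either two digits $1$ or one digit $2$, whose places show the summands.

\emph{Upper bound.} Let $W\subset\mathbb Z/q_n$ with $|W|=j\geq 1$. Suppose that $T_v$ and $T_{v'}$ both contain $w$ and $w'$, where $w\ne w'$. Let $e=w-v$, $e'=w'-v$, $f=w-v'$, $f'=w'-v'$. These are elements of $E$ with $e\ne e'$, and $e+f'\equiv f+e'$. By (S), $\{e,f'\}=\{f,e'\}$, and since $e\ne e'$ we get $e=f$, so $v=v'$. Hence every pair of elements of $W$ lies in $T_v$ for at most one $v$, and at most $\binom j2$ of the $v$ have $|T_v|\ge2$. The other $T_v$ are empty or singletons. So $g(j)\le1+j+\binom j2$ for all $j\ge1$, and for $m\ge1$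
\[
g(m+1)+2(m+1)\le 1+(m+1)+\frac{m(m+1)}2+2(m+1)=\frac{m^2}2+\frac{7m}2+4\le\frac{m^2}2+\frac{15m}2 .
\]
By the first inequality in \eqref{eq:compare} with $a=2$, and by \eqref{eq:power} with $s=2$,
\[
p_\alpha^*(k)\le2+\frac{(k-1)^2}2+\frac{15(k-1)}2=\frac{k^2+13k-10}2 .
\]

\emph{Lower bound.} As in Section~\ref{sec:idea}, given $k$ we take $n\ge k$ and $W=\{-3^1,\dots,-3^k\}\subset\mathbb Z/q_n$. For $e''\in\{3^1,\dots,3^k\}$ we have $-e''\in T_v$ if and only if $-v\equiv e''+f$ for some $f\in E$.
\begin{itemize}
\item If $v=-(e+e')$ with $e\ne e'$ in $\{3^1,\dots,3^k\}$, then $T_v=\{-e,-e'\}$ by (S).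
\item If $v=-2e$ with $e\in\{3^1,\dots,3^k\}$, then $T_v=\{-e\}$ by (S).
\item If $v=-1$, then $T_v=\emptyset$, since $6\le e''+f<q_n$.
\end{itemize}
In all cases $v\notin W$, because the integers $e+e'$, $2e$ and $1$ lie in $[1,q_n)$ and are not in $\{3^1,\dots,3^k\}$. Hence $p_\alpha^*(k)\ge g(k)\ge1+k+\binom k2$ by Proposition~\ref{prop:compare}.
\end{proof}

\section{The criterion}\label{sec:crit}

Here $\alpha$ is again any Toeplitz word with one hole, over any finite alphabet.

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
\emph{Bounded lengths.} If $q_n\le q$ for all $n$, then $g\le q$. In \eqref{eq:compare} we have $r\le k-1$, so $p_\alpha^*(k)\le(2a+q)k$.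

\emph{From $g$ to $p_\alpha^*$.} Let $g(k)\asymp k^s$. Since $g$ takes finite values, there is $C$ with $g(j)\le Cj^s$ for all $j\ge1$. By \eqref{eq:compare}, $m_i+1\le2m_i$ and \eqref{eq:power},
\[
p_\alpha^*(k)\le2ak+2^sC(k-1)^s\le(2a+2^sC)k^s .
\]
The lower bound follows from $p_\alpha^*\ge g$.

\emph{From $p_\alpha^*$ to $g$.} Let $p_\alpha^*(k)\ge ck^s$ for large $k$ and, with $C$ enlarged if necessary, $p_\alpha^*(k)\le Ck^s$ for all $k\ge1$. Then $g(k)\le p_\alpha^*(k)\le Ck^s$ for all $k$. For the lower bound we show that the sum in \eqref{eq:compare} has a term that is by itself of order $k^s$, and that the number of points it comes from can be enlarged to exactly $k$.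

Since $s>1$, we can fix $\varepsilon\in(0,1)$ with $2C\varepsilon^{s-1}\le c/4$, and for large $k$ we have $2ak\le ck^s/4$. Choose a $k$-window that attains $p_\alpha^*(k)$, apply \eqref{eq:compare} to it and put $j_i=m_i+1$. Then $j_i\le k$, $\sum j_i\le2(k-1)\le2k$, and
\[
\sum_i g(j_i)\ge\tfrac34ck^s .
\]
The terms with $j_i\le\varepsilon k$ satisfy $g(j_i)\le Cj_i^s\le C(\varepsilon k)^{s-1}j_i$; together they contribute at most $C(\varepsilon k)^{s-1}\cdot2k\le ck^s/4$. So the terms with $j_i>\varepsilon k$ contribute at least $ck^s/2$. There are at most $2/\varepsilon$ of them, and hence some $j\in(\varepsilon k,k]$ has $g(j)\ge c\varepsilon k^s/4$.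

It remains to pass from $j$ to $k$ points. The supremum $g(j)$ is attained, say $g(j)=g_n(j)=N_n(W)$ with $W\subset\mathbb Z/q_n$ and $|W|=j$. For large $k$ we have $q_n\ge g_n(j)\ge c\varepsilon k^s/4>k$, again by $s>1$. So there is a set $W^+\subset\mathbb Z/q_n$ with $W\subset W^+$ and $|W^+|=k$. If we forbid the $k-j$ elements $v\in W^+\setminus W$, at most $k$ of the $N_n(W)$ patterns on $W$ are lost. The remaining ones are restrictions to $W$ of patterns on $W^+$ with $v\notin W^+$. Hence $g(k)\ge N_n(W^+)\ge c\varepsilon k^s/4-k\ge c\varepsilon k^s/8$ for large $k$.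
\end{proof}

\section{Prescribed degrees and exponents}\label{sec:exponents}

\subsection{Sets whose translates trace a given family}

For quadratic growth it was enough that translates of $E$ behave like lines. To obtain $\binom kd$ patterns we want a set $W$ on which translates of $E$ trace many $d$-element sets, so for $d\geq 3$ some pairs of points of $W$ must lie on many translates. We arrange that, apart from a quadratic number of shifts, such coincidences are of one controlled kind.

Let $d\ge2$, $J\ge d$, and let $H=\{A_1,\dots,A_M\}$ be a nonempty set of $d$-element subsets of $\{1,\dots,J\}$, listed without repetition. Put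
\[
\beta_i=5^i\ (1\le i\le J),\qquad \gamma_{A_l}=5^{J+l}\ (1\le l\le M),\qquad q=5^{J+M+1},
\]
\[
E=\{\beta_i+\gamma_A:\ A\in H,\ i\in A\}\subset\mathbb Z/q .
\]
The \emph{block} of $A$ is $\{\beta_i+\gamma_A:i\in A\}$. Base $5$ is chosen for the sake of the following fact.

\smallskip
(U) \emph{If two sums of at most four of the powers $\beta_i,\gamma_A$ (repetitions allowed) are congruent mod $q$, then they have the same summands, as multisets.}

\smallskip\noindent
Indeed, such sums are at most $4\cdot5^{J+M}<q$, so they are equal as integers, and the digits in base $5$ give the multiplicities of the summands.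

In particular the elements $\beta_i+\gamma_A$ of $E$ are distinct, so the blocks are disjoint sets with $d$ elements. As integers they lie in $(1,q)$, so $0\notin E$ and $1\notin E$. Let $c_H$ be $1$ on $E$, $?$ at $0$ and $0$ elsewhere on $\mathbb Z/q$, and let $\eta_H$ be the word of length $q$ with $\eta_H(i)=c_H(i+1)$ for $0\le i<q$. Its only hole is at the last position, it begins with $0$, and read cyclically from its hole it gives $c_H$. For $W\subset\mathbb Z/q$ and $v\in\mathbb Z/q$ we put $T_v=\{w\in W:w-v\in E\}$ as before.

The first lemma shows that the members of $H$ are indeed traced.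

\begin{lemma}\label{lem:trace}
Let $k\le J$ and $W=\{\beta_1,\dots,\beta_k\}\subset\mathbb Z/q$. For each $A\in H$, the element $v=-\gamma_A$ is not in $W$, and $T_v=\{\beta_i:i\in A,\ i\le k\}$.
\end{lemma}

\begin{proof}
Since $0<\beta_i+\gamma_A<q$, we have $-\gamma_A\ne\beta_i$ in $\mathbb Z/q$. By (U), $\beta_i+\gamma_A\in E$ if and only if $i\in A$.
\end{proof}

For the upper bound all windows $W$ and all shifts $v$ must be considered. Which coincidences $e-e'\equiv f-f'$ occur in $E$? Take for example $d=3$ and $H=\{A,A'\}$ with $A=\{1,2,3\}$ and $A'=\{1,2,4\}$. The difference $\beta_1-\beta_2$ occurs inside both blocks, and $\gamma_A-\gamma_{A'}$ occurs twice between the blocks, with $\beta_1$ and with $\beta_2$. These are the only types.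

\begin{lemma}\label{lem:coincidence}
Let $e=\beta_i+\gamma_A$, $e'=\beta_{i'}+\gamma_{A'}$, $f=\beta_j+\gamma_B$, $f'=\beta_{j'}+\gamma_{B'}$ be elements of $E$ with $e\ne e'$ and $e-e'\equiv f-f'\bmod q$.
\begin{itemize}
\item If $A\ne A'$ and $i\ne i'$, then $f=e$ and $f'=e'$.
\item If $A\ne A'$ and $i=i'$, then $B=A$, $B'=A'$ and $j=j'\in A\cap A'$.
\item If $A=A'$, then $i\ne i'$, $B=B'$, $j=i$ and $j'=i'$.
\end{itemize}
\end{lemma}

\begin{proof}
Applying (U) to $e+f'\equiv f+e'$ we get the multiset equalities $\{A,B'\}=\{B,A'\}$ and $\{i,j'\}=\{j,i'\}$. If $A\ne A'$, the first gives $B=A$ and then $B'=A'$; if $A=A'$, it gives $B=B'$. In the same way, $i\ne i'$ gives $j=i$ and $j'=i'$, and $i=i'$ gives $j=j'$. If $A=A'$, then $i\ne i'$ because $e\ne e'$. If $A\ne A'$ and $i=i'$, then $j\in B=A$ and $j=j'\in B'=A'$.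
\end{proof}

We call $v\in\mathbb Z/q$ a \emph{cross shift} (for $W$) if the set $\{w-v:w\in T_v\}\subset E$ meets at least two blocks.

\begin{lemma}\label{lem:count}
Let $W\subset\mathbb Z/q$ and $|W|=k\ge1$.
\begin{enumerate}
\item[(1)] There are at most $(d-1)\binom k2$ cross shifts.
\item[(2)] If $v$ is not a cross shift, then $|T_v|\le d$.
\item[(3)] If $d=2$, there are at most $\binom k2$ shifts $v$ with $|T_v|\ge2$.
\item[(4)] Let $s\ge2$ and $C>0$ be such that every $U\subset\{1,\dots,J\}$ contains at most $C|U|^s$ members of $H$. Then the number of distinct sets $T_v$ with $|T_v|=d$, where $v$ is not a cross shift, is at most $2Ck^s$.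
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $v$ is a cross shift, there are $w\ne w'$ in $T_v$ such that $w-v$ and $w'-v$ lie in different blocks. Fix $\{w,w'\}$ and an order of its elements. We bound the number of pairs of elements of $E$ from different blocks with difference $w-w'$. Suppose that $(e,e')$ is one such pair, from the blocks of $A\ne A'$. By the first two cases of Lemma~\ref{lem:coincidence}, either it is the only one, or every such pair has the form $(\beta_j+\gamma_A,\beta_j+\gamma_{A'})$ with $j\in A\cap A'$. Since $A$ and $A'$ are different sets with $d$ elements, $|A\cap A'|\le d-1$, and since $d-1\ge1$, there are at most $d-1$ pairs in either case. Each pair $(e,e')$ gives one $v=w-e$. Sum over the $\binom k2$ pairs $\{w,w'\}$.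

(2) In this case $\{w-v:w\in T_v\}$ is contained in a block, which has $d$ elements.

(3) Let $d=2$ and $e-e'\equiv f-f'$ as in Lemma~\ref{lem:coincidence}. We claim that $(f,f')=(e,e')$ in all three cases. The first case is clear. In the second case $i=i'$ and $j=j'$ both lie in $A\cap A'$, which has at most one element, so $j=i$. In the third case $A=\{i,i'\}$, and $B=B'$ contains $j=i$ and $j'=i'$, so $B=A$. Hence for $w\ne w'$ in $W$ the difference $w-w'$ determines the pair $(w-v,w'-v)$, and therefore $v$, whenever $w,w'\in T_v$. So each pair lies in at most one $T_v$.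

(4) If $v$ is not a cross shift and $|T_v|=d$, then $\{w-v:w\in T_v\}$ is the whole block of some $A\in H$. With $t=v+\gamma_A$ this means $T_v=\{t+\beta_i:i\in A\}$. Put $U_t=\{i\in\{1,\dots,J\}:t+\beta_i\in W\}$. Then $A\subset U_t$, and $T_v$ is determined by $t$ and $A$. So the number of these $T_v$ is at most $\sum_{t\in\mathbb Z/q}h(U_t)$, where $h(U)$ is the number of members of $H$ contained in $U$.

The sets $U_t$ cannot all be large. If $w=t+\beta_i$ and $w'=t+\beta_{i'}$ are different elements of $W$, then $w-w'\equiv\beta_i-\beta_{i'}$ determines $(i,i')$ by (U), hence $t$. So every pair of elements of $W$ arises from at most one $t$, and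
\[
\sum_t\binom{|U_t|}2\le\binom k2 .
\]
Moreover $|U_t|\le k$, because $i\mapsto t+\beta_i$ is an injection of $U_t$ into $W$. Since $h(U_t)=0$ unless $|U_t|\ge d\ge2$, and $m^2\le4\binom m2$ for $m\ge2$,
\[
\sum_th(U_t)\le C\sum_{|U_t|\ge2}|U_t|^s\le Ck^{s-2}\sum_{|U_t|\ge2}|U_t|^2\le4Ck^{s-2}\sum_t\binom{|U_t|}2\le2Ck^s .\qedhere
\]
\end{proof}

\subsection{Integer degrees}

\begin{proof}[Proof of Theorem~\ref{thm:exponents}(a)]
Let $\eta^{(n)}=\eta_{H_n}$, where $H_n$ is the set of all $d$-element subsets of $\{1,\dots,d+n\}$ and $J=d+n$.

\emph{Lower bound.} Given $k$, take $n\ge k$, so that $J=d+n\ge k+d$. Every subset of $\{1,\dots,k\}$ with at most $d$ elements can be completed to a $d$-element set by elements of $\{k+1,\dots,k+d\}$. So the sets $A\cap\{1,\dots,k\}$, $A\in H_n$, are all subsets of $\{1,\dots,k\}$ of size at most $d$, and Lemma~\ref{lem:trace} gives $p_\alpha^*(k)\ge g(k)\ge\sum_{i=0}^d\binom ki$.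

\emph{Upper bound.} If $d=2$, Lemma~\ref{lem:count}(3) gives $g(j)\le1+j+\binom j2$. If $d\ge3$, Lemma~\ref{lem:count}(1) and (2) give
\[
g(j)\le\sum_{i=0}^d\binom ji+(d-1)\binom j2 ,
\]
where the last term has degree $2\le d-1$. (For $d=2$ it would spoil the leading coefficient, hence the separate treatment.) In both cases $g(m+1)+2(m+1)$ is bounded by a polynomial in $m$ of degree $d$ with leading coefficient $1/d!$. So there is a constant $B>0$, depending only on $d$, with
\[
g(m+1)+2(m+1)\le\frac{m^d}{d!}+Bm^{d-1}\qquad(m\ge1).
\]
Since $d-1\ge1$, we can use \eqref{eq:power} for both exponents $d$ and $d-1$, and the first inequality in \eqref{eq:compare} gives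
\[
p_\alpha^*(k)\le2+\frac{(k-1)^d}{d!}+B(k-1)^{d-1}=\frac{k^d}{d!}+O(k^{d-1}).
\]
The lower bound is also $\frac{k^d}{d!}+O(k^{d-1})$.
\end{proof}

\subsection{Real exponents}

For integers $s\ge2$, part (b) of Theorem~\ref{thm:exponents} is contained in part (a). Let $s>2$ be non-integer and $d=\lceil s\rceil\ge3$. Instead of all $d$-element subsets of $\{1,\dots,N\}$ we want about $N^s$ of them. They must also be spread evenly: if a set $U$ of $k$ indices, with $k$ much smaller than $N$, contained far more than $k^s$ members of $H$, then the window $\{\beta_i:i\in U\}$ would make $g(k)$ too large. A random choice with density $N^{s-d}$ does what we want, because a set of size $m\leq N$ then contains on average at most $m^dN^{s-d}=m^s(m/N)^{d-s}\le m^s$ chosen sets.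

\begin{lemma}\label{lem:random}
Let $s>2$ be non-integer and $d=\lceil s\rceil$. There are constants $C,c>0$ and $N_0$ such that for every $N\ge N_0$ there is a set $H$ of $d$-element subsets of $\{1,\dots,N\}$ with $|H|\ge cN^s$ such that every $U\subset\{1,\dots,N\}$ contains at most $C|U|^s$ members of $H$.
\end{lemma}

\begin{proof}
Let $C=\max(e^3,1/(d-s))$, where $e$ is the base of natural logarithms, and let $N\ge d$. Choose each $d$-element subset of $\{1,\dots,N\}$ independently with probability $p=N^{s-d}\le1$.

Sets $U$ with $|U|<d$ contain no chosen set. For $d\le m\le N$ let $M=\lceil Cm^s\rceil\ge m$. We estimate the probability that some $m$-element set contains at least $M$ chosen sets by summing over the $m$-element set and over the $M$ chosen sets in it. We use $\binom XY\le(eX/Y)^Y$ for $Y\ge 1$ (both for $X=N$, $Y=m$ and for $X=\binom md\le m^d$, $Y=M$). The probability is at most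
\[
\binom Nm\binom{\binom md}Mp^M\le\Big(\frac{eN}m\Big)^m\Big(\frac{e\,m^dN^{s-d}}M\Big)^M
\le e^m\Big(\frac Nm\Big)^{m-(d-s)M}\Big(\frac eC\Big)^M,
\]
where we used $M\ge Cm^s$ in the form $m^dN^{s-d}/M\le C^{-1}(N/m)^{-(d-s)}$. Now $(d-s)M\ge(d-s)Cm^s\ge m^s\geq m$, so the middle factor is at most $1$; and $e/C\le e^{-2}$, $M\ge m$, so the last factor is at most $e^{-2m}$. The probability is thus at most $e^{-m}$. Summing over $m\ge d\ge3$ gives at most $e^{-3}/(1-e^{-1})<1/10$. If none of these events occurs, every $m$-element set contains at most $M-1<Cm^s$ chosen sets.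

The number $X$ of chosen sets has mean $\mu=\binom NdN^{s-d}\ge(N/d)^dN^{s-d}=N^s/d^d$. It is a sum of independent indicator variables, so its variance is at most $\mu$. By Chebyshev's inequality, $\Pr(X<\mu/2)\le4/\mu<1/2$ for large $N$. Since $1/10+1/2<1$, with positive probability $X\ge\mu/2\ge N^s/(2d^d)$ and every $U$ contains at most $C|U|^s$ chosen sets. So we can take $c=1/(2d^d)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exponents}(b)]
Let $s>2$ be non-integer, $d=\lceil s\rceil$, and take $C,c,N_0$ from Lemma~\ref{lem:random}, with $N_0$ enlarged if necessary so that $N_0\ge d$. For $n\ge1$ let $H_n$ be a set as in that lemma for $N=N_0+n$, and let $\eta^{(n)}=\eta_{H_n}$ with $J=N_0+n$.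

For $k>N_0$ take $n=k-N_0$, so that $J=k$. By Lemma~\ref{lem:trace} the members of $H_n$ give different traces on $\{\beta_1,\dots,\beta_k\}$, so $g(k)\ge|H_n|\ge ck^s$.

Conversely, let $k\ge1$. For every $n$ and every $k$-element $W$, a set $T_v$ comes from a cross shift, or has at most $d-1$ elements, or has $d$ elements and comes from a shift that is not a cross shift. By Lemma~\ref{lem:count}(1), (2), (4), with the same $C$ for all $n$,
\[
g(k)\le(d-1)\binom k2+\sum_{i=0}^{d-1}\binom ki+2Ck^s\le(2d+2C)k^s,
\]
because $\sum_{i=0}^{d-1}\binom ki\le dk^{d-1}$, $d-1\le s$ and $2\le s$. Hence $g(k)\asymp k^s$, and Theorem~\ref{thm:crit} gives $p_\alpha^*(k)\asymp k^s$.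
\end{proof}

\begin{thebibliography}{1}
\bibitem{toeplitz}
\emph{Maximal Pattern Complexity For Toeplitz Words},
\url{http://www14.plala.or.jp/kamae/toeplitz.pdf}.
\end{thebibliography}

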